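\title{An invariant surface of genus two for a hyperbolic automorphism of the four-torus}

\begin{abstract}
We construct hyperbolic automorphisms of $\mathbb T^4$ that leave invariant a topologically embedded closed orientable surface of genus two. The surface is the image of a square-tiled surface under the semiconjugacy from a product of two large multitwists to its action on homology, and the main point is that this semiconjugacy is injective. We also show that invariant closed connected manifolds of positive dimension other than translates of subtori do not exist in $\mathbb T^d$ for $d\le3$, and that they exist for $d=4$ and every $d\ge6$.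
\end{abstract}

\section{Introduction}\label{sec:intro}

A matrix $A\in GL(d,\mathbb Z)$ is \emph{hyperbolic} if it has no eigenvalue on the unit circle. It induces an automorphism $f_A$ of $\mathbb T^d=\mathbb R^d/\mathbb Z^d$ and a splitting $\mathbb R^d=E^s\oplus E^u$ into the real generalized eigenspaces for the eigenvalues inside and outside the unit circle. The forward orbit $(A^kv)_{k\ge0}$ is bounded exactly when $v\in E^s$, and the full orbit $(A^kv)_{k\in\mathbb Z}$ is bounded only for $v=0$. A \emph{subtorus} is a subgroup $T_V=V/(V\cap\mathbb Z^d)$, where $V\subset\mathbb R^d$ is a subspace spanned by integer vectors; the case $V=\mathbb R^d$ is included.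

Hirsch asked about the nature of the compact sets invariant under such automorphisms. Linear algebra supplies invariant manifolds at once: if $AV=V$ and $f_A(x)\in x+T_V$, then $f_A$ maps $x+T_V$ onto itself. It is natural to ask whether these are the only ones. We take the question from \cite{pA}.

\medskip
\noindent\textbf{Question.} \emph{Do there exist a hyperbolic automorphism $f_A$ of $\mathbb T^d$ and a compact set $K\subset\mathbb T^d$ with $f_A(K)=K$ such that $K$ is a topologically embedded closed connected manifold of positive dimension and is not a translate of a subtorus?}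
\medskip

The first cases point to a negative answer. An invariant circle is impossible, and an invariant set homeomorphic to a torus is a translate of a subtorus; both facts follow from a short homological argument (Theorem~\ref{thm:constraints}). It is also known that under any one of several smoothness assumptions on $K$, the set is forced to be a subtorus, so an example has to be non-smooth as an embedding. Nevertheless the answer is yes, already for $d=4$.

To state the example, let $E=\{x\in\mathbb R^3:x_1+x_2+x_3=0\}$ and $\Lambda=E\cap\mathbb Z^3\cong\mathbb Z^2$. Indices $i\in\{1,2,3\}$ are read modulo $3$. Define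
\[
N:\mathbb R^3\to\mathbb R^3,\qquad Ne_i=e_{i+1}-e_{i+2}.
\]
This is the cross product with $\mathbf 1=(1,1,1)$. It is skew-symmetric, kills $\mathbf 1$, and maps $\mathbb R^3$ into $E$ and $\mathbb Z^3$ into $\Lambda$. From $N^2e_i=(e_{i+2}-e_i)-(e_i-e_{i+1})=\mathbf 1-3e_i$ we get $N^2=-3$ on $E$, so $|Nx|^2=-\langle N^2x,x\rangle=3|x|^2$ for $x\in E$, and $N|_E$ is invertible with inverse of norm $1/\sqrt3$. For $n\ge1$ consider on $E\oplus E$ the maps
\[
L_\alpha=\begin{pmatrix}I&0\\ nN&I\end{pmatrix},\qquad
L_\beta=\begin{pmatrix}I&-nN\\ 0&I\end{pmatrix},\qquad
A_n=L_\beta L_\alpha=\begin{pmatrix}(1+3n^2)I&-nN\\ nN&I\end{pmatrix}.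
\]
They preserve the lattice $\Lambda^2=\Lambda\oplus\Lambda\cong\mathbb Z^4$ and have determinant $1$. Since
\[
A_n^{-1}=L_\alpha^{-1}L_\beta^{-1}=\begin{pmatrix}I&nN\\ -nN&(1+3n^2)I\end{pmatrix},
\]
we have $A_n+A_n^{-1}=(2+3n^2)I$. Hence $A_n$ is diagonalizable with eigenvalues $\lambda^{\pm1}$, where $\lambda>1$ and $\lambda+\lambda^{-1}=2+3n^2$, and both have multiplicity two because the determinant is $1$. In particular $A_n$ is hyperbolic. In the basis $e_1-e_2$, $e_2-e_3$ of $\Lambda$,
\[
N=\begin{pmatrix}1&-2\\2&-1\end{pmatrix},\qquad
A_8=\begin{pmatrix}193&0&-8&16\\0&193&-16&8\\8&-16&1&0\\16&-8&0&1\end{pmatrix}.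
\]

\begin{theorem}\label{thm:main}
For every $n\ge8$ the hyperbolic automorphism $f_{A_n}$ of $\mathbb T^4=(E/\Lambda)^2$ has a compact invariant set $K$, $f_{A_n}(K)=K$, which is a topologically embedded closed connected orientable surface of genus $2$. In particular $K$ is not a translate of a subtorus.
\end{theorem}

The second theorem describes what any example must look like. We write $b_1(K)$ for the rank of $H_1(K;\mathbb Z)$.

\begin{theorem}\label{thm:constraints}
Let $f_A$ be a hyperbolic automorphism of $\mathbb T^d$, and let $K=f_A(K)$ be an embedded closed connected $m$-manifold, $m\ge1$. Let $r$ be the rank of the image of $H_1(K;\mathbb Z)\to H_1(\mathbb T^d;\mathbb Z)=\mathbb Z^d$, and let $V\subset\mathbb R^d$ be the real span of this image.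
\begin{enumerate}
\item[(a)] $K$ lies in a translate of the $r$-dimensional subtorus $T_V$. Moreover $m\le r$, and if $m=r$ then $K$ is that translate. In particular, if $b_1(K)\le m$ \textup{(}for example, if $K$ is homeomorphic to a torus\textup{)}, then $K$ is a translate of a subtorus.
\item[(b)] $m\ne1$. If $m=2$ and $K$ is not a translate of a subtorus, then $\dim(E^s\cap V)\ge2$ and $\dim(E^u\cap V)\ge2$, so $d\ge r\ge4$ and $b_1(K)\ge4$.
\item[(c)] Examples with $K$ not a translate of a subtorus do not exist for $d\le3$, and exist for $d=4$ and every $d\ge6$. More precisely, they exist with $(m,d)=(2+j,\,4+j+l)$ for all $j,l\in\{0,2,3,4,\dots\}$.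
\end{enumerate}
\end{theorem}

Thus $d=4$ is the smallest possible dimension of the ambient torus, and $2$ is the least possible genus of an orientable surface example. The case $d=5$ is not decided here.

\medskip
\noindent\textbf{The method.} We build a surface $S$ of genus two and a homeomorphism $\varphi=\beta\alpha$, a product of two multitwists, which is affine and hyperbolic for a flat cone metric on $S$ and acts on $H_1(S;\mathbb Z)=\Lambda^2$ by $A_n$. On the covering $\bar S\to S$ with deck group $\Lambda^2$, an explicit map to $E\oplus E$ intertwines $\varphi$ and $A_n$ up to a bounded error, and hyperbolicity corrects it to an exact semiconjugacy $h$. The image of $S$ is invariant, and everything depends on whether $h$ is injective. If $h(p)=h(q)$, the orbits of $p$ and $q$ stay a bounded distance apart in $\bar S$. In the universal cover this would force $p=q$, because the iterates of $\varphi$ stretch the geodesic from $p$ to $q$ without bound. But $\bar S$ is not simply connected, and a long geodesic may have nearby endpoints. Two features of the construction exclude this. For large $n$ the bound on the distance between the orbits is of order $1/n$,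 so at each time the two points are joined by a canonical homotopy class of short paths. And each twist separately carries the canonical class to the canonical class (Lemma~\ref{lem:key}). Together these transfer the bound from $\bar S$ to the universal cover.

Parts (a) and (b) of Theorem~\ref{thm:constraints} are proved first, in Section~\ref{sec:constraints}, since they tell us what to construct. Sections~\ref{sec:surface}--\ref{sec:injective} prove Theorem~\ref{thm:main}, and Section~\ref{sec:dims} proves part (c).

\section{Constraints on invariant manifolds}\label{sec:constraints}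

Throughout this section $A$, $K$, $m$, $r$, $V$ are as in Theorem~\ref{thm:constraints}, and $g=f_A|_K$, a homeomorphism of $K$.

\begin{proof}[Proof of Theorem~\ref{thm:constraints}\textup{(a)}]
The idea is that $K$ lifts to a compact invariant set in the directions that its homology does not see, and the only nonempty compact invariant set of a hyperbolic linear map is $\{0\}$.

Let $i:K\to\mathbb T^d$ be the inclusion. From $Ai_*=i_*g_*$ and the invertibility of $g_*$ we get $AV=V$. If $r=d$, then $T_V=\mathbb T^d$ contains $K$. Let $r<d$. The image $\Gamma$ of $\mathbb Z^d$ in $\mathbb R^d/V$ is a lattice, $\mathbb T^d/T_V=(\mathbb R^d/V)/\Gamma$, and $A$ induces on $\mathbb R^d/V$ a linear map $\bar A$ that preserves $\Gamma$ and is hyperbolic, its eigenvalues being eigenvalues of $A$. The map $j:K\to\mathbb T^d/T_V$ is zero on $H_1$ by the choice of $V$, hence on $\pi_1$ since the target has abelian fundamental group. So $j$ lifts to $\hat\jmath:K\to\mathbb R^d/V$. The difference $\hat\jmath g-\bar A\hat\jmath$ is continuous with values in $\Gamma$, hence is a constant $\nu$. Put $w=(I-\bar A)^{-1}\nu$ and $\hat\jmath\,'=\hat\jmath-w$. Then $\hat\jmath\,'g=\bar A\hat\jmath\,'+(\bar A-I)w+\nu=\bar A\hat\jmath\,'$,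 so every point of the compact set $\hat\jmath\,'(K)$ has a bounded full $\bar A$-orbit and is therefore $0$. Thus $j$ is constant, that is, $K\subset x+T_V$ for some $x$.

By invariance of domain, an $m$-manifold embeds in an $r$-manifold only if $m\le r$, and for $m=r$ the image is open. In the latter case $K$ is open and closed in the connected set $x+T_V$, hence equal to it. Finally, if $b_1(K)\le m$, then $r\le b_1(K)\le m\le r$.
\end{proof}

For part (b) we read the local dynamics of $g$ inside $\mathbb R^d$. Fix $\varepsilon>0$ with $\varepsilon(1+\|A\|)<1$; then $\varepsilon<\frac12$, so points $x,y\in\mathbb T^d$ at distance less than $\varepsilon$ determine a unique $v(x,y)\in\mathbb R^d$ with $|v(x,y)|<\varepsilon$ and $y=x+v(x,y)$, and this vector depends continuously on $(x,y)$.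

\begin{lemma}\label{lem:local}
If $\operatorname{dist}(f_A^kx,f_A^ky)<\varepsilon$ for all $k\ge0$, then $v(x,y)\in E^s$. If this holds for all $k\in\mathbb Z$, then $x=y$.
\end{lemma}

\begin{proof}
Let $v_k=v(f_A^kx,f_A^ky)$. The vector $v_{k+1}-Av_k$ is integral and has norm less than $\varepsilon(1+\|A\|)<1$, so it vanishes. Hence $A^kv_0=v_k$ is bounded over the range of $k$ in question.
\end{proof}

A homeomorphism of a compact metric space is \emph{expansive} if there is $\varepsilon>0$ such that two points whose full orbits stay within $\varepsilon$ of each other coincide. By Lemma~\ref{lem:local}, $f_A$ is expansive, and so is $g$. A homeomorphism of a closed surface $\Sigma$ is \emph{pseudo-Anosov} if it preserves two transverse foliations, the stable and the unstable one, with finitely many common singular points $x$, at which each foliation has $p(x)\ge3$ prongs (leaves ending at $x$), and if it scales invariant transverse measures of the two foliations by factors $\mu^{\pm1}$, $\mu>1$. We use two standard properties: the diameter of a compact arc of a stable leaf or prong tends to $0$ under forward iteration, and the Euler--Poincar\'e formula $\sum_x(2-p(x))=2\chi(\Sigma)$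 holds. By the theorem of Hiraide \cite{Hir} and Lewowicz \cite{Lew}, an expansive homeomorphism of a closed connected orientable surface with $\chi<0$ is topologically conjugate to a pseudo-Anosov map.

\begin{proof}[Proof of Theorem~\ref{thm:constraints}\textup{(b)}]
If $m=1$, then $K$ is a circle, so $r=1$ by (a). Then $A$ acts on $V\cap\mathbb Z^d\cong\mathbb Z$ by $\pm1$, which contradicts hyperbolicity.

Let $m=2$ and suppose that $K$ is not a translate of a subtorus. By (a), $b_1(K)\ge r\ge3$. Since $\chi(K)$ equals $2-b_1(K)$ or $1-b_1(K)$ according as $K$ is orientable or not, $\chi(K)<0$. A \emph{tripod} is a union of three arcs that meet only in a common endpoint. We claim that $K$ contains a tripod $Y$, with center $x$, such that $\operatorname{diam}g^k(Y)\to0$ as $k\to\infty$.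

If $K$ is orientable, $g$ is conjugate to a pseudo-Anosov map; since $\chi(K)<0$, the Euler--Poincar\'e formula provides a singular point, and initial arcs of three stable prongs form the tripod. If $K$ is not orientable, lift $g$ to a homeomorphism $\tilde g$ of the orientation cover $\tilde K$. It is expansive: two points whose $\tilde g$-orbits stay sufficiently close have the same image in $K$, and two distinct points of one fiber are not close, because the deck involution is fixed-point free on a compact space. As $\chi(\tilde K)=2\chi(K)<0$, there is a tripod in $\tilde K$, and a small enough subtripod projects injectively to a tripod in $K$ with the required property.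

Replacing $(x,Y)$ by a forward iterate, we may assume that $\operatorname{diam}f_A^k(Y)<\varepsilon$ for all $k\ge0$. By Lemma~\ref{lem:local}, $y\mapsto v(x,y)$ is a continuous injection of $Y$ into $E^s$. By (a), $v(x,y)\in V+\mathbb Z^d$, so the class of $v(x,y)$ in $\mathbb R^d/V$ lies in the discrete image of $\mathbb Z^d$; it vanishes at $y=x$, hence on the connected set $Y$. So $Y$ embeds in $E^s\cap V$. Removing the center splits a tripod into three components, whereas removing a point splits an interval into at most two, so a tripod does not embed in a line, and $\dim(E^s\cap V)\ge2$. The same argument for $A^{-1}$, which has the same $K$ and $V$ and has stable space $E^u$, gives $\dim(E^u\cap V)\ge2$. Since $E^s\cap E^u=0$, we get $r=\dim V\ge4$, and $b_1(K)\ge r$, $d\ge r$.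
\end{proof}

So the smallest conceivable orientable surface example is a pseudo-Anosov map of a genus-two surface inside an automorphism of $\mathbb T^4$ with two-dimensional stable and unstable spaces. This is what we now construct.

\section{A square-tiled surface of genus two}\label{sec:surface}

The model is the square torus $\mathbb R/\mathbb Z\times\mathbb R/\mathbb Z$, a product of two circles, on which the twists $(s,t)\mapsto(s,t+ns)$ and $(s,t)\mapsto(s+nt,t)$ each move one coordinate only and compose to a hyperbolic map. We replace the circle by a graph with first Betti number $2$ and take a surface inside the product of two copies. Each twist still moves one coordinate only, and the abelian cover sits in a product of two explicit graphs.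

\subsection*{The theta graph and the honeycomb}
Let $\Theta$ be the graph with vertices $P,Q$ and three edges $e_1,e_2,e_3$ of length $1$, oriented from $P$ to $Q$. The same letters denote the basis of $\mathbb R^3$, regarded as the space of $1$-chains, so that $\Lambda=H_1(\Theta;\mathbb Z)$. Put
\[
\bar\Theta=\{z+se_i:\ z\in\Lambda,\ s\in[0,1],\ i=1,2,3\}\subset\mathbb R^3 .
\]
For $0<s<1$ the point $z+se_i$ has exactly one non-integer coordinate, so it determines $z$, $s$ and $i$. Sending $z+se_i$ to the point at position $s$ on $e_i$ makes $\bar\Theta$ a covering of $\Theta$ with deck group $\Lambda$ acting by translations. The vertices over $P$ form $\Lambda$ and those over $Q$ form $\Lambda+e_1$. The three edges at a vertex $\omega$ are $\omega+s\sigma e_i$, $s\in[0,1]$, where $\sigma=+1$ if $\omega$ lies over $P$ and $\sigma=-1$ if it lies over $Q$. Under the orthogonal projection $\pi:\mathbb R^3\to E$ the graph becomes the honeycomb of Figure~\ref{fig:honey}. It is bipartite and has no multiple edges, so embedded cycles have length at least $4$. The image of a closed path of length less than $4$ therefore contains no cycle and is a tree: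
\begin{equation}\label{eq:short}
\text{every closed path of length $<4$ in $\bar\Theta$ is null-homotopic in $\bar\Theta$.}
\end{equation}

Let $C_i=e_{i+1}\cup e_{i+2}\subset\Theta$, a circle of length $2$, oriented as the cycle $Ne_i=e_{i+1}-e_{i+2}$: forward along $e_{i+1}$, backward along $e_{i+2}$. Going once around $C_i$ translates by $Ne_i\ne0$, so the components of the preimage of $C_i$ in $\bar\Theta$ are zigzag lines, which we call the \emph{lines over $C_i$}. The vectors $Ne_i$ generate $\Lambda$, so $\bar\Theta$ is connected. For $y$ over $C_i$ and $t\in\mathbb R$ let $F_i^t(y)$ be the point at signed distance $t$ from $y$ along the oriented line over $C_i$ through $y$. Then $F_i^tF_i^{t'}=F_i^{t+t'}$, $F_i^2(y)=y+Ne_i$, and $F_i^t$ commutes with translations by $\Lambda$. Moreover, for $t\ge0$ and either sign,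
\begin{equation}\label{eq:disp}
F_i^{\pm t}(y)-y=\pm(ae_{i+1}-a'e_{i+2}),\qquad a,a'\ge0,\quad a+a'=t,\quad |a-a'|\le1 .
\end{equation}
Here $a,a'$ are the total lengths traveled on edges over $e_{i+1}$ and $e_{i+2}$. For the last inequality write $t=2q+\varrho$ with $q\in\mathbb Z$, $0\le\varrho<2$: the first part contributes $q$ to both $a$ and $a'$, and the remainder, being injective on the circle $C_i$, contributes at most $1$ to each.

Let $\kappa_{ij}$ be the coefficient of $e_j$ in $Ne_i$; thus $\kappa_{ii}=0$, $\kappa_{ij}=\pm1$ for $i\ne j$, and $\kappa_{ji}=-\kappa_{ij}$. If $\{i,i',k\}=\{1,2,3\}$, the circles $C_i$ and $C_{i'}$ share only the edge $e_k$, and they traverse it in opposite directions: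
\begin{equation}\label{eq:opp}
\kappa_{ik}=-\kappa_{i'k},
\end{equation}
because $\kappa_{ik}+\kappa_{i'k}+\kappa_{kk}$ is the $k$th coordinate of $N\mathbf 1=0$.

\subsection*{The surface}
Let $S\subset\Theta\times\Theta$ be the union of the six squares $e_i\times e_j$ with $i\ne j$: a $3\times3$ array with the diagonal removed. A horizontal edge $e_i\times\{\text{vertex}\}$ lies in the two squares $e_i\times e_j$, $j\ne i$, and a vertical edge $\{\text{vertex}\}\times e_j$ in the two squares $e_i\times e_j$, $i\ne j$. Each of the four vertices is a corner of all six squares; two squares are adjacent there when they share an index in the same position, which arranges them in the single cycle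
\[
(1,2),\ (1,3),\ (2,3),\ (2,1),\ (3,1),\ (3,2).
\]
So $S$ is a closed surface with $\chi(S)=4-12+6=-2$. It contains the whole $1$-skeleton of $\Theta\times\Theta$ and is therefore connected. In the flat metric made of unit squares, each vertex is a cone point of angle $6\cdot\frac\pi2=3\pi$.

Let $\bar S\subset\bar\Theta\times\bar\Theta$ be the preimage of $S$, a covering of $S$ with deck group $\Lambda^2$. It contains the $1$-skeleton of $\bar\Theta\times\bar\Theta$, so it is connected. We use its description constantly: if $x$ is interior to an edge over $e_i$, then $(x,y)\in\bar S$ if and only if $y$ lies over $C_i$; if $\omega$ is a vertex, then $\{\omega\}\times\bar\Theta\subset\bar S$; and the same holds with the factors exchanged.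

\subsection*{Flat charts and twists}
The columns of the array are the cylinders $B_i=e_i\times C_i$, and the rows are the cylinders $D_j=C_j\times e_j$. On $B_i$ use coordinates $(s,\theta)\in[0,1]\times\mathbb R/2\mathbb Z$, with $s$ along $e_i$ and $\theta$ along $C_i$ in the direction $Ne_i$. On $D_j$ use $(\vartheta,t)\in\mathbb R/2\mathbb Z\times[0,1]$, with $t$ along $e_j$ and $\vartheta$ along $C_j$ in the direction $-Ne_j$. The interior of $B_i$ consists of two open squares and two open horizontal edges, and that of $D_j$ of two open squares and two open vertical edges, so these six interiors cover $S$ minus its vertices; they overlap only in the open squares $e_i\times e_j$. On such a square $\theta=\kappa_{ij}t+\text{const}$, and $\vartheta=-\kappa_{ji}s+\text{const}=\kappa_{ij}s+\text{const}$, so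
\[
(\vartheta,t)=\kappa_{ij}\,(s,\theta)+\text{const}.
\]
Thus the charts differ by maps $v\mapsto\pm v+c$ of the plane; this is where the skew-symmetry of $N$ and the choice of the direction $-Ne_j$ enter. Such maps preserve orientation, so $S$ is orientable, of genus $2$. A straight segment whose interior avoids the vertices has a vector $\pm v\in\mathbb R^2$, defined up to sign by continuing a chart along it, and its length is $|v|$.

Define $\alpha(s,\theta)=(s,\theta+2ns)$ on each $B_i$ and $\beta(\vartheta,t)=(\vartheta+2nt,t)$ on each $D_j$. These maps are the identity on the boundary circles, along which the cylinders of one family meet, so $\alpha$ and $\beta$ are homeomorphisms of $S$ that fix the vertices: each is an $n$-fold Dehn twist in three cylinders at once. Off the vertices, $\alpha$ is affine in the charts with linear part $\pm\left(\begin{smallmatrix}1&0\\2n&1\end{smallmatrix}\right)$. Inside $B_i$ this is the definition. Near a point of an open vertical edge, which $\alpha$ fixes pointwise, use the chart of the cylinder $D_j$ around the edge. On either side $\alpha$ maps points near the edge into the same square, so the sign $\kappa_{ij}$ of the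 change of chart occurs twice and the linear part is exactly $\left(\begin{smallmatrix}1&0\\2n&1\end{smallmatrix}\right)$; two affine maps with the same linear part and a common fixed point coincide. Exchanging the roles of rows and columns, $\beta$ has linear part $\pm\left(\begin{smallmatrix}1&2n\\0&1\end{smallmatrix}\right)$. Hence $\varphi=\beta\alpha$ is affine off the vertices with linear part $\pm M$,
\[
M=\begin{pmatrix}1+4n^2&2n\\2n&1\end{pmatrix},
\]
and $M$ is hyperbolic, with eigenvalues $\mu^{\pm1}$, $\mu>1$, $\mu+\mu^{-1}=2+4n^2$. The eigendirections of $M$ define two foliations of $S$ with three prongs at each vertex, one for each $\pi$ of cone angle, and $\varphi$ is pseudo-Anosov.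

\subsection*{Lifts}
For $z\in\Lambda$, $s\in[0,1]$ and $y$ over $C_i$ put
\[
\hat\alpha(z+se_i,\,y)=\bigl(z+se_i,\ F_i^{2ns}(y)+nNz\bigr).
\]
If $x=z+se_i$ is a vertex, the right side is $(x,y+nNx)$: for $s=0$ directly, and for $s=1$ because $F_i^{2n}(y)=y+nNe_i$. This does not depend on $i$, so the formulas on the closed strips (edge over $e_i$)$\times$(line over $C_i$), which form a locally finite cover of $\bar S$, fit together to a continuous map $\hat\alpha$. It covers $\alpha$, its inverse is given by the same formula with $-n$ in place of $n$, and $\hat\alpha(p+\nu)=\hat\alpha(p)+L_\alpha\nu$ for $\nu\in\Lambda^2$. Near any vertex $\omega$,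
\begin{equation}\label{eq:vertex}
\hat\alpha(\omega+s\sigma e_i,\,y)=\bigl(\omega+s\sigma e_i,\ F_i^{2n\sigma s}(y)+nN\omega\bigr).
\end{equation}
Over $P$ this is the definition. Over $Q$ write $\omega-se_i=z+(1-s)e_i$ with $z=\omega-e_i$; then $F_i^{2n-2ns}(y)+nNz=F_i^{-2ns}(y)+nN\omega$.

A symmetry produces the second lift. Let $\tau$ be the linear map of $\mathbb R^3$ that exchanges $e_1,e_2$ and fixes $e_3$, and also the corresponding permutation of the indices. It preserves $\bar\Theta$, commutes with $\pi$, and reverses the cyclic order of the indices, so $\tau N\tau=-N$ and $\tau F_{\tau(j)}^t\tau=F_j^{-t}$. The involution $J(x,y)=(\tau y,\tau x)$ maps squares of $\bar S$ isometrically to squares of $\bar S$, and on $E\oplus E$ it satisfies $JL_\alpha J=L_\beta$. Put $\hat\beta=J\hat\alpha J$. Then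
\[
\hat\beta(x,\,z+te_j)=\bigl(F_j^{-2nt}(x)-nNz,\ z+te_j\bigr),
\]
so $\hat\beta$ covers $\beta$ and $\hat\beta(p+\nu)=\hat\beta(p)+L_\beta\nu$. Finally $\hat\varphi=\hat\beta\hat\alpha$ covers $\varphi$ and satisfies $\hat\varphi(p+\nu)=\hat\varphi(p)+A\nu$, where from now on $A=A_n$.

\begin{remark}
Since $S$ contains the $1$-skeleton, $H_1(S;\mathbb Z)\to H_1(\Theta\times\Theta;\mathbb Z)=\Lambda^2$ is onto, hence an isomorphism, both groups being free of rank $4$. So $\bar S$ is the universal abelian cover of $S$, and $A$ is the action of $\varphi$ on homology.
\end{remark}

\section{The semiconjugacy}\label{sec:semi}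

The map $H:\bar S\to E\oplus E$, $H(x,y)=(\pi x,\pi y)$, satisfies $H(p+\nu)=H(p)+\nu$. It turns the twists into the linear shears up to the difference between a zigzag line and a straight line, which is bounded independently of $n$.

\begin{lemma}\label{lem:error}
We have $H\hat\alpha-L_\alpha H=(0,\delta)$ and $H\hat\beta-L_\beta H=(\delta',0)$ with continuous $\delta,\delta':\bar S\to E$ of norm at most $1/\sqrt2$.
\end{lemma}

\begin{proof}
Let $p=(z+se_i,y)$. Since $N\pi=N$ and $\pi N=N$, the second component of $L_\alpha H(p)$ is $\pi y+nNz+nsNe_i$. By \eqref{eq:disp} with $t=2ns=a+a'$,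
\[
\delta(p)=\pi\bigl(F_i^{2ns}(y)-y-nsNe_i\bigr)=\frac{a-a'}2\,\pi(e_{i+1}+e_{i+2}),
\]
and $|\delta(p)|\le\frac12\sqrt2$. The statement for $\hat\beta$ follows by conjugating with $J$, which commutes with $H$ and is an isometry of $E\oplus E$ exchanging the summands.
\end{proof}

We want to add a bounded correction to $H$ so that the error disappears. We shall need control of orbits after each single twist, with a constant that is small for large $n$, so we work with half-steps. For $p\in\bar S$ define $p_k=(x_k,y_k)$, $k\in\mathbb Z$, by
\[
p_0=p,\qquad p_{k+1}=\hat\alpha p_k\ \ (k\text{ even}),\qquad p_{k+1}=\hat\beta p_k\ \ (k\text{ odd}),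
\]
so that $p_{2k}=\hat\varphi^kp$. For a second point $q$ we write $q_k=(x_k',y_k')$.

\begin{proposition}\label{prop:semi}
Let $n\ge2$ and $\eta=\sqrt2/(n\sqrt3-2)$. There is a continuous map $h:\bar S\to E\oplus E$ with $h\hat\varphi=Ah$ and $h(p+\nu)=h(p)+\nu$ for $\nu\in\Lambda^2$, such that $h(p)=h(q)$ implies
\begin{equation}\label{eq:eta}
|\pi(x_k-x_k')|\le\eta,\qquad|\pi(y_k-y_k')|\le\eta\qquad\text{for all }k\in\mathbb Z .
\end{equation}
\end{proposition}

\begin{proof}
Put $\xi_k=\pi x_k$ for $k$ even and $\xi_k=\pi y_k$ for $k$ odd. Since $\hat\alpha$ keeps the first coordinate and $\hat\beta$ the second, $H(p_k)=(\xi_k,\xi_{k-1})$ for $k$ even and $H(p_k)=(\xi_{k-1},\xi_k)$ for $k$ odd. Lemma~\ref{lem:error} then gives a single recursion,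
\[
\xi_{k+1}=\xi_{k-1}+(-1)^knN\xi_k+d_k,\qquad |d_k|\le1/\sqrt2,
\]
where $d_k=\delta(p_k)$ or $\delta'(p_k)$ depends continuously on $p$. We look for a bounded sequence $u$ in $E$ such that $\zeta_k=\xi_k+u_k$ solves the exact recursion
\begin{equation}\label{eq:exact}
\zeta_{k+1}=\zeta_{k-1}+(-1)^knN\zeta_k .
\end{equation}
Subtracting the two recursions and solving for the middle term, which carries the large coefficient $nN$, we find that this is equivalent to
\[
u_k=\frac{(-1)^k}{n}N^{-1}\bigl(u_{k+1}-u_{k-1}+d_k\bigr),\qquad k\in\mathbb Z .
\]
The right side defines a contraction of $\ell^\infty(\mathbb Z,E)$ with factor $2/(n\sqrt3)<1$. So there is exactly one bounded solution, and $n\sqrt3\,\|u\|\le2\|u\|+1/\sqrt2$ gives $\|u\|\le\eta/2$. The $k$th term of the $j$th Picard iterate starting from $0$ is a continuous function of $d_{k-j},\dots,d_{k+j}$, and the iterates converge uniformly in $p$. Hence each $u_k$ is continuous in $p$, and so is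
\[
h(p)=(\zeta_0,\zeta_{-1}).
\]

Replacing $p$ by $\hat\varphi p$ shifts $\xi$ and $d$ by two indices, hence also $u$ by uniqueness, so $h(\hat\varphi p)=(\zeta_2,\zeta_1)$. By \eqref{eq:exact}, $L_\alpha(\zeta_0,\zeta_{-1})=(\zeta_0,\zeta_1)$ and $L_\beta(\zeta_0,\zeta_1)=(\zeta_2,\zeta_1)$, so $h\hat\varphi=Ah$. Replacing $p$ by $p+\nu$ replaces $p_k$ by $p_k+\nu_k$, where $(\nu_k)$ is the orbit of $\nu_0=\nu$ under $L_\alpha$ and $L_\beta$ applied alternately. This adds a solution of \eqref{eq:exact} to $\xi$ and leaves $d$ and $u$ unchanged, so $h(p+\nu)=h(p)+\nu$.

If $h(p)=h(q)$, the two $\zeta$-sequences agree at $k=0,-1$, hence everywhere, since \eqref{eq:exact} can be solved in both directions. Then $|\xi_k(p)-\xi_k(q)|\le|u_k(p)|+|u_k(q)|\le\eta$ for all $k$, and the components of $H(p_k)$ are $\xi_k$ and $\xi_{k-1}$.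
\end{proof}

Thus $h$ induces a continuous map $\underline h:S\to(E/\Lambda)^2$ with $\underline h\varphi=f_A\underline h$, and $K=\underline h(S)$ is compact with $f_A(K)=K$. If $\underline h$ identifies two points of $S$ with lifts $p,q$, then $h(p)-h(q)=\nu\in\Lambda^2$ and $h(p)=h(q+\nu)$. So $\underline h$ is injective as soon as $h$ is.

From now on $n\ge8$ and $\rho=2\eta$. Since $8\sqrt3>2+8\sqrt2$, we have
\[
\rho<\tfrac14 ,
\]
and this inequality is the only use of the hypothesis $n\ge8$.

\section{Close points and short paths}\label{sec:close}

By \eqref{eq:eta}, two points with the same image under $h$ are near each other at every half-step, so they can be joined by a short path each time. We must show that a twist carries the short path at one time to the homotopy class of the short path at the next. Smallness alone does not give this. A horizontal path of length $2\rho$ may be sheared by a vertical amount $4n\rho>8\sqrt2/\sqrt3>6$, whatever the size of $n$, and this is enough to go around a hexagon of the honeycomb. The following case shows what prevents it.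

\begin{example}\label{ex:model}
Let $p=(se_1,\frac12e_3)$ and $q=(s'e_2,\frac12e_3)$ with small $s,s'>0$; they are joined by the horizontal path through $(0,\frac12e_3)$. The twist $\hat\alpha$ keeps the first coordinates and moves the second ones along two different lines through $\frac12e_3$ (Figure~\ref{fig:honey}). By \eqref{eq:disp} the displacements are $r=ae_2-a'e_3$ with $a+a'=2ns$ and $r'=be_3-b'e_1$ with $b+b'=2ns'$. Then
\[
r-r'=b'e_1+ae_2-(a'+b)e_3,\qquad |r-r'|_1=2n(s+s').
\]
Nothing cancels: the displacement in $\mathbb R^3$, which is all that the abelian cover records, measures the whole length traveled. For $n=8$ and $s=s'=\frac18$ we get $r-r'=Ne_1-Ne_2=e_1+e_2-2e_3$, and the images are far apart. Conversely, if $|r-r'|_\infty\le\rho$, the two points have traveled a total length of at most $3\rho$. The sheared path is then short after all, and \eqref{eq:short} determines its homotopy class.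
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\clip (-3,-2.3) rectangle (3.2,3.3);
\foreach \x in {-3,...,3} { \foreach \y in {-2,...,2} {
  \draw[gray] ({1.732*\x+0.866*\y},{1.5*\y}) -- +(90:1) +(0,0) -- +(210:1) +(0,0) -- +(330:1);
  \fill ({1.732*\x+0.866*\y},{1.5*\y}) circle (1.8pt); } }
\draw[very thick,->] (0,0.5)--(0,0)--(0.866,-0.5)--(0.866,-1.5)--(1.732,-2);
\draw[very thick,dashed,->] (0,0.5)--(0,1)--(0.866,1.5)--(0.866,2.5)--(1.732,3);
\filldraw[fill=white] (0,0.5) circle (2.5pt);
\node[right] at (-1.732,0.5) {$e_3$};
\node[below] at (-2.05,-0.22) {$e_1$};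
\node[below] at (-1.4,-0.22) {$e_2$};
\end{tikzpicture}
\caption{The graph $\bar\Theta$, projected to the plane $E$; black dots are the vertices over $P$, and the three edge directions at one of them are labeled. From the midpoint (white) of an edge over $e_3$, the line over $C_1$ in the direction $e_2-e_3$ (solid) and the line over $C_2$ in the direction $e_3-e_1$ (dashed) leave in opposite directions and move apart.}
\label{fig:honey}
\end{figure}

We now make this general. First, closeness of projections to $E$ implies closeness in $\mathbb R^3$, and then in the graph.

\begin{lemma}\label{lem:proj}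
If $x,x'\in\bar\Theta$ and $|\pi(x-x')|\le\eta$, then $|x-x'|_\infty\le\rho$.
\end{lemma}

\begin{proof}
Write $v=x-x'=\pi v+c\mathbf 1$ with $c=\frac13\sum v_j$. Coordinate sums on $\bar\Theta$ lie in $[0,1]$, so $|c|\le\frac13$. Each of $x,x'$ has at most one non-integer coordinate, so some $v_i$ is an integer. Since $|v_i|\le\eta+\frac13<1$, it is $0$, and then $|c|=|(\pi v)_i|\le\eta$. Hence $|v_j|\le2\eta$ for all $j$.
\end{proof}

\begin{lemma}\label{lem:types}
If $x,x'\in\bar\Theta$ and $|x-x'|_\infty\le\rho$, then one of the following holds.
\begin{enumerate}
\item[(I)] $x,x'$ are interior points of the same edge, at distance at most $\rho$.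
\item[(II)] There is a vertex $\omega$ with $x=\omega+s\sigma e_i$, $x'=\omega+s'\sigma e_{i'}$, $0\le s,s'\le\rho$, and $i\ne i'$ if $s,s'>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose $x=z+se_i$ with $s\in[\frac14,\frac34]$. Since $\rho<\frac14$, the $i$th coordinate of $x'$ lies strictly between $z_i$ and $z_i+1$. The other coordinates of $x'$ are then integers within $\frac14$ of those of $z$, hence equal to them, and (I) holds. The same applies with $x,x'$ exchanged. Otherwise $x,x'$ lie at distance less than $\frac14$ along edges from vertices $\omega,\omega'$, and $|\omega-\omega'|_\infty<\frac34$ forces $\omega=\omega'$. Write $x=\omega+s\sigma e_i$, $x'=\omega+s'\sigma e_{i'}$. If $s,s'>0$ and $i=i'$, we are in case (I). If not, $\max(s,s')=|x-x'|_\infty\le\rho$ and we are in case (II).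
\end{proof}

Let $[x,x']$ be the arc from $x$ to $x'$ inside the common edge in case (I) and through $\omega$ in case (II). Its length is at most $2\rho$. If $x$ and $x'$ both lie over a circle $C_j$, so does $[x,x']$, since it runs only through a vertex and edges that contain $x$ or $x'$ in their interior.

Call $p=(x,y)$ and $q=(x',y')$ in $\bar S$ \emph{close} if $|x-x'|_\infty\le\rho$ and $|y-y'|_\infty\le\rho$. The \emph{$\ell^1$-length} of a piecewise linear path in $\bar S$ is the sum of the lengths of its two projections to $\bar\Theta$; it is at least the flat length. Homotopies of paths always fix the endpoints.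

\begin{lemma}\label{lem:gamma}
Close points $p,q$ are joined in $\bar S$ by a path of $\ell^1$-length at most $4\rho$, and any two such paths are homotopic in $\bar S$.
\end{lemma}

We denote this homotopy class by $\gamma(p,q)$. Since translations by $\Lambda^2$ and the involution $J$ preserve closeness and $\ell^1$-length, they carry $\gamma(p,q)$ to the class $\gamma$ of the image points.

\begin{proof}
If $(x,x')$ is of type (I), in an edge over $e_i$, then $y,y'$ and $[y,y']$ lie over $C_i$, and we take
\begin{equation}\label{eq:pathI}
\bigl([x,x']\times\{y\}\bigr)\cdot\bigl(\{x'\}\times[y,y']\bigr).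
\end{equation}
If it is of type (II), we take
\begin{equation}\label{eq:pathII}
\bigl([x,\omega]\times\{y\}\bigr)\cdot\bigl(\{\omega\}\times[y,y']\bigr)\cdot\bigl([\omega,x']\times\{y'\}\bigr).
\end{equation}
The first piece is a point if $s=0$, and lies in $\bar S$ if $s>0$ because $y$ then lies over $C_i$; the third piece is treated in the same way with $s',y',i'$; the second lies in $\{\omega\}\times\bar\Theta$. The $\ell^1$-lengths are at most $3\rho$ and $4\rho$.

Two paths as in the statement form a loop of $\ell^1$-length at most $8\rho<2$. Its projection to either factor is a closed path of length less than $2$, so it meets at most one vertex and lies in the open star of a vertex, say $\omega$ for the first factor and $\omega'$ for the second. Hence the loop lies in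
\[
\{(\omega+s\sigma e_i,\ \omega'+t\sigma'e_j):\ 0\le s,t<1,\ i\ne j\}\subset\bar S,
\]
which contracts to $(\omega,\omega')$ by scaling $(s,t)$.
\end{proof}

\begin{lemma}\label{lem:key}
If $p,q$ are close and $\hat\alpha p,\hat\alpha q$ are close, then $\hat\alpha\,\gamma(p,q)=\gamma(\hat\alpha p,\hat\alpha q)$. The same holds for $\hat\beta$.
\end{lemma}

\begin{proof}
Since $\hat\beta=J\hat\alpha J$, it suffices to treat $\hat\alpha$. Let $p=(x,y)$, $q=(x',y')$. The first coordinates are unchanged by $\hat\alpha$, so both pairs of points have the same type.

\emph{Type} (I). Here the shear may be large, but everything happens in a simply connected strip. Let $\hat e$ be the edge containing $x,x'$, over $e_i$ and with initial vertex $z\in\Lambda$, and let $\ell$ be the line over $C_i$ containing $[y,y']$. The path \eqref{eq:pathI} lies in $\hat e\times\ell$, so its image lies in $\hat\alpha(\hat e\times\ell)=\hat e\times(\ell+nNz)$. The path \eqref{eq:pathI} for the pair $\hat\alpha p,\hat\alpha q$ starts in this strip and its second coordinate stays over $C_i$, so it stays in the strip. The strip is contractible, so the two paths are homotopic.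

\emph{Type} (II). We may replace $\hat\alpha$ by its composition $\alpha'$ with the translation by $(0,-nN\omega)\in\Lambda^2$. By \eqref{eq:vertex}, $\alpha'$ fixes $\{\omega\}\times\bar\Theta$ pointwise, $\alpha'p=(x,y_1)$ and $\alpha'q=(x',y_1')$, where $y_1$ is the end of an arc $R$ of length $2ns$ from $y$ along a line over $C_i$ in the direction $\sigma Ne_i$, and $y_1'$ is the end of an arc $R'$ of length $2ns'$ from $y'$ along a line over $C_{i'}$ in the direction $\sigma Ne_{i'}$. (If $s=0$, then $R$ is constant, and so is $R'$ if $s'=0$.) Put $r=y_1-y$ and $r'=y_1'-y'$. Closeness before and after the twist gives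
\[
|r-r'|_\infty\le|y_1-y_1'|_\infty+|y-y'|_\infty\le2\rho ,
\]
and by \eqref{eq:disp}, $r_i=0$, $\sigma\kappa_{ij}r_j\ge0$ for all $j$, and $|r|_1=2ns$, with the corresponding statements for $r'$, $i'$, $s'$.

We claim that $R$ and $R'$ have length at most $4\rho$. Suppose $s,s'>0$, so $i\ne i'$, and let $k$ be the third index. Since $r'_{i'}=0$, we have $|r_{i'}|=|(r-r')_{i'}|\le2\rho$. By \eqref{eq:opp}, $r_kr'_k\le0$, so $|r_k|$ and $|r'_k|$ are at most $|r_k-r'_k|\le2\rho$. Hence $2ns=|r_{i'}|+|r_k|\le4\rho$. Since $r_i=0$, also $|r'_i|\le2\rho$ and $2ns'=|r'_i|+|r'_k|\le4\rho$. If $s'=0$, then $r'=0$ and $r$ has at most two nonzero coordinates, each of size at most $2\rho$, so $2ns\le4\rho$; the case $s=0$ is symmetric.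

Now apply $\alpha'$ to the path \eqref{eq:pathII}. If $s>0$, let $\ell\supset R$ be the line over $C_i$ through $y$. The contractible set $[x,\omega]\times\ell\subset\bar S$ is preserved by $\alpha'$, and it contains both $\alpha'([x,\omega]\times\{y\})$ and the path $([x,\omega]\times\{y_1\})\cdot(\{\omega\}\times R^{-1})$, which have the same endpoints $(x,y_1)$ and $(\omega,y)$. So these paths are homotopic; for $s=0$ both are constant. Treating the third piece in the same way, we get
\[
\alpha'\gamma(p,q)\ni\bigl([x,\omega]\times\{y_1\}\bigr)\cdot\bigl(\{\omega\}\times(R^{-1}\cdot[y,y']\cdot R')\bigr)\cdot\bigl([\omega,x']\times\{y_1'\}\bigr),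
\]
while \eqref{eq:pathII} for the image pair gives
\[
\gamma(\alpha'p,\alpha'q)\ni\bigl([x,\omega]\times\{y_1\}\bigr)\cdot\bigl(\{\omega\}\times[y_1,y_1']\bigr)\cdot\bigl([\omega,x']\times\{y_1'\}\bigr).
\]
The two middle paths lie in $\{\omega\}\times\bar\Theta\subset\bar S$, have the same endpoints, and have total length at most $4\rho+2\rho+4\rho+2\rho=12\rho<4$. By \eqref{eq:short} they are homotopic.
\end{proof}

\section{Geodesics and injectivity}\label{sec:injective}

It remains to show that a homotopy class of paths with distinct endpoints cannot stay short under all iterates of $\hat\varphi$. For this we need a representative whose length we can follow, and nonpositive curvature provides one. A geodesic metric space is CAT(0) if its geodesic triangles are at least as thin as the Euclidean triangles with the same side lengths. A \emph{local geodesic} is a path that, parametrized by arc length, is locally distance preserving.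

\begin{lemma}\label{lem:geo}
Give $\bar S$ the flat length metric.
\begin{enumerate}
\item[(i)] Every homotopy class of paths in $\bar S$ contains a unique local geodesic, and it is the shortest path in the class.
\item[(ii)] Local geodesics are exactly the finite concatenations of straight segments that meet only at vertices, with angle at least $\pi$ on both sides there.
\item[(iii)] The maps $\hat\varphi^{\pm1}$ send local geodesics to local geodesics, up to parametrization.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The space $\bar S$ is connected and complete, being a covering of the compact space $S$. It is a square complex in which the link of every vertex is a hexagon, a circle of length $3\pi\ge2\pi$, so it is locally CAT(0) \cite[II.5.20]{BH}. By the Cartan--Hadamard theorem \cite[II.4.1]{BH} its universal cover is CAT(0). There any two points are joined by a unique geodesic, and local geodesics are geodesics \cite[II.1.4]{BH}. Homotopy classes of paths from a given point of $\bar S$ correspond to endpoints in the universal cover, and the covering map preserves lengths and local geodesics.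

(ii) Off the vertices $\bar S$ is locally Euclidean, so local geodesics are straight there. Near a vertex it is a Euclidean cone, in which points at radii $s,t>0$ whose directions make the smaller angle $\theta$ have distance $(s^2+t^2-2st\cos\min(\theta,\pi))^{1/2}$. This equals $s+t$ exactly when $\theta\ge\pi$. A local geodesic of finite length passes through vertices finitely often, as it travels a length at least $1$ between two passages.

(iii) The map $\hat\varphi$ permutes the vertices and is affine elsewhere, so it sends straight segments to straight segments. Consider a small sector of angle exactly $\pi$ at a vertex. Continuing one chart over the sector and another over its image, we see the sector as a half-disc centered at $0$ and $\hat\varphi$ as the linear map $\pm M$. A linear map sends the half-circle of directions from $u$ to $-u$ to the half-circle from $\pm Mu$ to $\mp Mu$, so the image is the germ of a sector of angle $\pi$. A sector has angle at least $\pi$ if and only if it contains a sector of angle $\pi$, and this property is therefore preserved. The same argument applies to $\hat\varphi^{-1}$ with $M^{-1}$.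
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $h(p)=h(q)$. By \eqref{eq:eta} and Lemma~\ref{lem:proj}, $p_k$ and $q_k$ are close for every $k\in\mathbb Z$. Put $\gamma_k=\gamma(p_k,q_k)$. Lemma~\ref{lem:key} gives $\gamma_{k+1}=\hat\alpha\gamma_k$ for $k$ even and $\gamma_{k+1}=\hat\beta\gamma_k$ for $k$ odd, so $\hat\varphi^k\gamma_0=\gamma_{2k}$ for all $k\in\mathbb Z$, and each $\gamma_{2k}$ contains a path of flat length at most $4\rho$.

Suppose $p\ne q$, and let $g$ be the local geodesic in $\gamma_0$. It contains a straight segment with vector $\pm v\ne0$. By Lemma~\ref{lem:geo}, $\hat\varphi^kg$ is the local geodesic in $\gamma_{2k}$, so its length is at most $4\rho$. But it contains a segment of length $|M^kv|$, which is unbounded over $k\in\mathbb Z$ because $M$ is hyperbolic. Hence $p=q$.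

So $h$ is injective, and $\underline h$ is a continuous injection of the compact surface $S$, that is, a homeomorphism onto $K$. Thus $K$ is an embedded closed connected orientable surface of genus $2$ with $f_A(K)=K$. A two-dimensional translate of a subtorus has Euler characteristic $0\ne-2$, so $K$ is not one.
\end{proof}

By construction $f_{A_n}|_K$ is topologically conjugate to the affine pseudo-Anosov map $\varphi$.

\begin{remark}
The embedding is rough because $\varphi$ expands faster than $A$: from $2+4n^2>2+3n^2$ we get $\mu>\lambda$. Let $I\subset\bar S$ be a straight segment with vector $\pm v\ne0$, $Mv=\mu v$. Then the arc $h(I)$ is not rectifiable. Indeed, let $2\varepsilon_0>0$ be the least displacement of a nontrivial deck transformation of the universal cover of $S$. A straight segment of length $\varepsilon_0$ lifts to a geodesic there, so its endpoints are at distance $\varepsilon_0$ in $S$, and by compactness and injectivity their images under $\underline h$ are at distance at least some $c>0$. Cutting the segment $\hat\varphi^kI$ of length $\mu^k|v|$ into such pieces shows that $h(\hat\varphi^kI)$ has length at least $c\lfloor\mu^k|v|/\varepsilon_0\rfloor$.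 If $h(I)$ had finite length, $h(\hat\varphi^kI)=A^kh(I)$ would have length $O(\lambda^k)$.
\end{remark}

\section{The possible dimensions}\label{sec:dims}

\begin{proof}[Proof of Theorem~\ref{thm:constraints}\textup{(c)}]
For $d=1$ we have $A=\pm1$, which is not hyperbolic. Let $d\in\{2,3\}$. By (a), $m\le r\le d$. The case $m=1$ is excluded by (b); if $m=d$, then $m=r$ and $K=\mathbb T^d$ by (a); and if $m=2$, $d=3$, then $K$ is a translate of a subtorus by (b).

For existence we take products. The torus $\mathbb T^j$ has a hyperbolic automorphism for every $j\ge2$: write $j=2a+3b$ and take a direct sum of copies of $\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$ and of the companion matrix of $x^3-x-1$. The latter has determinant $1$ and is hyperbolic: if $|z|=1$ and $z^3=z+1$, then $|z+1|=1$, so $z=e^{\pm2\pi i/3}$ and $z^3=1\ne z+1$. For $j,l\in\{0,2,3,\dots\}$ let $f_B,f_C$ be hyperbolic automorphisms of $\mathbb T^j,\mathbb T^l$ (a factor of dimension $0$ is omitted), and let $K\subset\mathbb T^4$ be the surface of Theorem~\ref{thm:main} for $n=8$. The hyperbolic automorphism $f_{A_8}\times f_B\times f_C$ of $\mathbb T^{4+j+l}$ leaves invariant the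 closed connected manifold $K\times\mathbb T^j\times\{0\}$ of dimension $2+j$. If it were a translate of a subtorus, so would be its image $K$ under the projection homomorphism to $\mathbb T^4$, contrary to Theorem~\ref{thm:main}. Taking $j=0$ and $l\in\{0,2,3,\dots\}$ gives $d=4$ and every $d\ge6$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH} Bridson and Haefliger, \emph{Metric Spaces of Non-Positive Curvature}.

\bibitem{Hir} Hiraide, Osaka J. Math. 27 (1990).

\bibitem{pA} \emph{Hyperbolic pseudo-Anosov maps a.~e.\ embed into a toral automorphism}, \texttt{https://math.montana.edu/jarek/documents/papers/hirsh.pdf}.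

\bibitem{Lew} Lewowicz, Bol. Soc. Bras. Mat. 20 (1989).

\end{thebibliography}
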